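\title{The localized Grothendieck ring of varieties does not inject into its completion}

\begin{abstract}
Let $\mathcal M$ be the Grothendieck ring of complex varieties, $\mathcal M_{\mathrm{loc}}=\mathcal M[\mathbb L^{-1}]$, and $\hat{\mathcal M}$ the completion of $\mathcal M_{\mathrm{loc}}$ for the dimension filtration. We prove that $\mathcal M_{\mathrm{loc}}\to\hat{\mathcal M}$ is not injective. The kernel contains an explicit combination $a_E$ of four isogenous elliptic curves. An additive invariant with values in the Witt group $W(\mathbb Q)$, on which $\mathbb L$ acts by $-1$, shows that $a_E\neq0$. A comparison of twisted tori attached to two non-isomorphic sets with an action of the dihedral group of order $12$, whose permutation lattices are stably isomorphic, shows that $a_E$ is killed by a monic polynomial in $\mathbb L$. The map fails to be injective over every field of characteristic $0$, the element $\mathbb L^4-1$ is a zero divisor in the localized ring, and over $\mathbb C$ the kernel is uncountable.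
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $k$ is a field of characteristic $0$, and a variety over $k$ is a reduced separated scheme of finite type over $k$. The \emph{Grothendieck ring of varieties} $\mathcal M_k$ is the abelian group generated by symbols $[X]$, for $X$ a variety over $k$, subject to $[X]=[X']$ if $X\cong X'$ and $[X]=[X\setminus F]+[F]$ if $F\subset X$ is closed; the product is $[X][Y]=[X\times Y]$. Put $\mathbb L=[\mathbb A^1]$ and $\mathcal M_{k,\mathrm{loc}}=\mathcal M_k[\mathbb L^{-1}]$. For $m\in\mathbb Z$ let $F^m\subset\mathcal M_{k,\mathrm{loc}}$ be the subgroup generated by the elements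
\[
[X]\,\mathbb L^{-i}\qquad\text{with } i\ge m+\dim X .
\]
If we call $\dim X-i$ the dimension of $[X]\mathbb L^{-i}$, then $F^m$ is spanned by the classes of dimension at most $-m$. The filtration is decreasing, its union is $\mathcal M_{k,\mathrm{loc}}$, and $F^mF^n\subset F^{m+n}$, so the completion $\hat{\mathcal M}_k=\varprojlim_m\mathcal M_{k,\mathrm{loc}}/F^m$ is a ring. For $k=\mathbb C$ we omit the subscript $k$.

In $\hat{\mathcal M}_k$ a series converges as soon as the dimensions of its terms tend to $-\infty$; for instance $\sum_{i\ge0}\mathbb L^{-i}$ is an inverse of $1-\mathbb L^{-1}$. An identity between classes of varieties obtained by such a limit holds in $\hat{\mathcal M}_k$, and what it says about $\mathcal M_{k,\mathrm{loc}}$ depends on the kernel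
\[
\ker\bigl(\mathcal M_{k,\mathrm{loc}}\to\hat{\mathcal M}_k\bigr)=\bigcap_mF^m .
\]
The problem, taken from \cite{QE}, is the following: \emph{is the natural map $\mathcal M_{\mathrm{loc}}\to\hat{\mathcal M}$ injective?} The answer is no. For an elliptic curve $E$ over $k$ with a $k$-rational point $\tau$ of order $6$, put
\[
a_E=[E]+[E/\langle\tau\rangle]-[E/\langle3\tau\rangle]-[E/\langle2\tau\rangle]\in\mathcal M_k .
\]
The four subgroups $0$, $\langle\tau\rangle$, $\langle3\tau\rangle$, $\langle2\tau\rangle$ have orders $1,6,2,3$.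

\begin{theorem}\label{thm:main}
Let $E$ be an elliptic curve over $\mathbb C$ without complex multiplication and $\tau\in E$ a point of order $6$. Then $a_E\neq0$ in $\mathcal M_{\mathrm{loc}}$, but $a_E\in\bigcap_mF^m$. So $\mathcal M_{\mathrm{loc}}\to\hat{\mathcal M}$ is not injective.
\end{theorem}

Let $\Phi_n\in\mathbb Z[t]$ be the $n$-th cyclotomic polynomial, so that $t^n-1=\prod_{d\mid n}\Phi_d$.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] For every field $k$ of characteristic $0$ and every elliptic curve $E$ over $k$ with a $k$-rational point $\tau$ of order $6$, we have $\mathbb L\,Q(\mathbb L)\,a_E=0$ in $\mathcal M_k$ for some monic $Q\in\mathbb Z[t]$ that is a product of polynomials among $\Phi_1,\Phi_2,\Phi_3,\Phi_4,\Phi_6$, with repetitions. So $a_E$ already maps to $0$ in $\mathcal M_{k,\mathrm{loc}}[(\mathbb L^n-1)^{-1},\,n\ge1]$, and hence in $\hat{\mathcal M}_k$.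
\item[(2)] For every field $k$ of characteristic $0$, the map $\mathcal M_{k,\mathrm{loc}}\to\hat{\mathcal M}_k$ is not injective. Explicitly, $a_E\ne0$ in $\mathcal M_{k,\mathrm{loc}}$ for $E\colon Y^2=x^3-2x^2+1$ and $\tau=(0,-1)$.
\item[(3)] For every such $k$, the element $\mathbb L^4-1$ is a zero divisor in $\mathcal M_{k,\mathrm{loc}}$.
\item[(4)] For $k=\mathbb C$ the kernel is uncountable. It has a subgroup that surjects onto a direct sum of continuum many copies of $\mathbb Z/2$.
\end{enumerate}
\end{theorem}

\section{What the kernel can contain}\label{sec:kernel}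

An element of $\bigcap_mF^m$ is a fixed finite combination of classes of varieties that can be rewritten with terms of arbitrarily negative dimension. One expects such an element to be zero, and Betti numbers support this. The presentation of $\mathcal M$ and the cohomology of blow-ups and projective bundles recalled in Section~\ref{sec:measure} give an additive map $\mathcal P\colon\mathcal M\to\mathbb Z[u]$ with $\mathcal P([X])=\sum_ib_i(X)u^i$ for $X$ smooth and projective. Comparing $X$ with $X\times\mathbb P^1$ gives $\mathcal P(\mathbb L\alpha)=u^2\mathcal P(\alpha)$, so $\mathcal P$ extends to $\mathcal M_{\mathrm{loc}}\to\mathbb Z[u,u^{-1}]$. By resolution of singularities and induction on the dimension, every $[X]$ is a combination of classes of smooth projective varieties of dimension at most $\dim X$. Hence $\mathcal P$ maps $F^m$ to Laurent polynomials of degree at most $-2m$, and it vanishes on $\bigcap_mF^m$. In particular no nonzero Laurent polynomial in $\mathbb L$ lies in the kernel. The same computation shows what a counterexample requires: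 an invariant that sees an element of the kernel cannot measure dimension in the way $\mathcal P$ does.

Commutative algebra suggests where to look. We have $F^m=\mathbb L^{-m}F^0$, and $F^0$ is a ring containing $\mathbb L^{-1}$, so for $m\ge0$ the filtration is the $\mathbb L^{-1}$-adic filtration of $F^0$. In any ring $R$ with an element $y$, an element killed by some $1-yy'$ lies in $\bigcap_my^mR$, and Krull's intersection theorem says that in a noetherian ring there are no others. The simplest instance is $(\mathbb L-1)a=0$, which gives $a=\mathbb L^{-1}a=\mathbb L^{-2}a=\cdots$. We use the following form.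

\begin{lemma}\label{lem:torsion}
Let $a\in\mathcal M_{k,\mathrm{loc}}$ and let $Q\in\mathbb Z[t]$ be monic with $Q(\mathbb L)a=0$. Then $a\in\bigcap_mF^m$.
\end{lemma}

\begin{proof}
Write $Q=t^n+c_1t^{n-1}+\dots+c_n$. Multiplying by $\mathbb L^{-n}$ gives $a=-\sum_{i=1}^nc_i\mathbb L^{-i}a$. Since $\mathbb L^{-i}F^m=F^{m+i}\subset F^{m+1}$ for $i\ge1$, the relation $a\in F^m$ implies $a\in F^{m+1}$, and $a$ lies in some $F^m$.
\end{proof}

The proof of Theorem~\ref{thm:main} thus has two independent halves.

\emph{Nonvanishing} (Section~\ref{sec:measure}). The four curves in $a_E$ are isogenous, so their rational Hodge structures are isomorphic and cancel. What does not cancel is the intersection form: an isogeny of degree $n$ multiplies it by $n$. We record this scalar, modulo squares, in an additive map $\mu\colon\mathcal M_{\mathrm{loc}}\to W(\mathbb Q)$ with $\mu(\mathbb L\alpha)=-\mu(\alpha)$, which is insensitive to the filtration.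

\emph{Torsion} (Sections~\ref{sec:tori}--\ref{sec:relation}). Let a finite group $G$ act freely on a variety $Y$ and permute the coordinates of the torus $\mathbb G_m^S$, where $S$ is a finite $G$-set. The class of $(Y\times\mathbb G_m^S)/G$ can be computed from the \emph{set} $S$, as a combination of the classes $[Y/H]$ with coefficients in $\mathbb Z[\mathbb L]$. The variety itself depends only on the \emph{lattice} $\mathbb Z[S]$. Two non-isomorphic $G$-sets with isomorphic lattices therefore give a relation among the $[Y/H]$. Section~\ref{sec:klein} runs this for the Klein four-group, where every step works except the isomorphism of lattices. Section~\ref{sec:lattices} repairs that step in the dihedral group of order $12$.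

\section{A measure with values in the Witt group}\label{sec:measure}

In this section $k=\mathbb C$, and $E$ is a fixed elliptic curve without complex multiplication. Cohomology has rational coefficients and $\int_X$ is integration for the complex orientation.

\subsection{What to record}
On a smooth projective variety of odd dimension $d$ the intersection form on $H^d$ is skew, and skew forms of a given rank over $\mathbb Q$ are all isomorphic. The Hodge structure gives more: the part of $H^d$ built from copies of $H^1(E)$ is $H^1(E)\otimes\mathbb Q^n$, and the intersection form on it is the skew form of $E$ tensored with a \emph{symmetric} form on $\mathbb Q^n$. Two examples show in which group this form must be recorded if the result is to be additive on $\mathcal M$.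

Let $\tilde X$ be the blow-up of a smooth projective threefold $X$ along a curve $Z\cong E$. The exceptional divisor is a $\mathbb P^1$-bundle over $Z$, so $[\tilde X]=[X]+\mathbb L[Z]$. On the other hand $H^3(\tilde X)$ is the orthogonal sum of $H^3(X)$ and a copy of $H^1(Z)$ on which the form is $-\int_Z$, because the normal bundle of the exceptional divisor has degree $-1$ on the fibers (the computation is in the proof of Lemma~\ref{lem:blowup}). So $\mathbb L$ has to act by $-1$. Then $[E\times\mathbb P^1\times\mathbb P^1]=(1+\mathbb L)^2[E]$ has to go to zero. Here $H^3=H^1(E)h_1\oplus H^1(E)h_2$ with $h_1^2=h_2^2=0$ and $\int h_1h_2=1$, so the symmetric form is a hyperbolic plane. The target must kill hyperbolic planes, and this is the definition of the Witt group.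

\subsection{Witt group and Hodge structures}
The \emph{Witt group} $W(\mathbb Q)$ is the Grothendieck group of nondegenerate symmetric bilinear forms on finite-dimensional $\mathbb Q$-vector spaces under orthogonal sum, modulo the class of the hyperbolic plane. Write $\langle a\rangle$ for the class of $ax^2$. We use: $\langle a\rangle=\langle ac^2\rangle$; the class of $-b$ is minus the class of $b$; if $N\subset N^\perp$, then $b$ and the induced form on $N^\perp/N$ have the same class; a nonzero anisotropic form has nonzero class (Witt's cancellation theorem); and the tensor product makes $W(\mathbb Q)$ a ring with $\langle a\rangle\langle a'\rangle=\langle aa'\rangle$.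

A $\mathbb Q$-\emph{Hodge structure} of weight $d$ is a finite-dimensional $\mathbb Q$-vector space $V$ with a decomposition $V_{\mathbb C}=\bigoplus_{p+q=d}V^{p,q}$, $\overline{V^{p,q}}=V^{q,p}$. We regard $\mathbb Q(-j)$ as $\mathbb Q$ in type $(j,j)$, so that $V(-j)=V\otimes\mathbb Q(-j)$ is the space $V$ with types shifted by $(j,j)$. Polarizable Hodge structures form a semisimple category, closed under sub-objects and quotients. For $X$ smooth projective connected of dimension $d$, $H^i(X)$ is polarizable of weight $i$, and pull-backs, cup products, $\int_X\colon H^{2d}(X)\to\mathbb Q(-d)$ and the Gysin map $\iota_*\colon H^i(\mathcal E)(-1)\to H^{i+2}(X)$ of a smooth divisor are morphisms of Hodge structures. For elliptic curves, $\operatorname{Hom}(E_1,E_2)\otimes\mathbb Q\cong\operatorname{Hom}_{HS}(H^1(E_2),H^1(E_1))$.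

Let $H_E=H^1(E)$ and $q(u,v)=\int_Eu\cup v$. Since $E$ has no complex multiplication, $\operatorname{End}_{HS}(H_E)=\mathbb Q$, and $H_E$ is simple. The form $q$ identifies $H_E$ with $H_E^\vee(-1)$, so
\begin{equation}\label{eq:q}
\operatorname{Hom}_{HS}(H_E\otimes H_E,\mathbb Q(-1))=\mathbb Q\,q .
\end{equation}

\subsection{The Witt class of a symplectic Hodge structure}
A \emph{symplectic Hodge structure} is a polarizable Hodge structure $V$ of odd weight $d=2\kappa+1$ with a nondegenerate skew form $B\colon V\otimes V\to\mathbb Q(-d)$ that is a morphism of Hodge structures. Put $\underline V=\operatorname{Hom}_{HS}(H_E(-\kappa),V)$. For $f,g\in\underline V$ the form $(u,v)\mapsto B(f(u),g(v))$ is, up to a twist, a morphism $H_E\otimes H_E\to\mathbb Q(-1)$. By \eqref{eq:q} there is $b(f,g)\in\mathbb Q$ with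
\[
B(f(u),g(v))=b(f,g)\,q(u,v).
\]
The form $b$ is symmetric, because $b(g,f)q(u,v)=-B(f(v),g(u))=-b(f,g)q(v,u)=b(f,g)q(u,v)$.

Write $V=V'\oplus V''$, where $V'$ is the sum of the images of all $f\in\underline V$ and $V''$ is the sum of the simple sub-objects not isomorphic to $H_E(-\kappa)$. The form $B$ defines a morphism $V''\to V'^\vee(-d)$, whose target is a sum of copies of $H_E(-\kappa)^\vee(-d)=H_E^\vee(-1)(-\kappa)\cong H_E(-\kappa)$. This morphism is zero, so $V'\perp V''$. If $f$ is in the radical of $b$, its image is orthogonal to $V'$ and to $V''$, so $f=0$. Thus $b$ is nondegenerate, and we let $w(V,B)\in W(\mathbb Q)$ be its class. By construction $w$ is additive for orthogonal sums, $w(V,-B)=-w(V,B)$, and $w$ is unchanged by Tate twists.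

\begin{lemma}\label{lem:isotropic}
Let $(V,B)$ be a symplectic Hodge structure.
\begin{enumerate}
\item[(i)] If $I\subset V$ is a sub-Hodge structure with $I\subset I^\perp$, then $w(V)=w(I^\perp/I)$.
\item[(ii)] Suppose $V=\bigoplus_{j=a}^{a'}T_j$ with sub-Hodge structures $T_j$ such that $B(T_j,T_{j'})=0$ for $j+j'<a+a'$ and $\dim T_j=\dim T_{a+a'-j}$. Put $m=(a+a')/2$. Then $w(V)=w(T_m,B|_{T_m})$ if $m\in\mathbb Z$, and $w(V)=0$ otherwise.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We claim that $\underline{I^\perp}$ is the orthogonal of $\underline I$ for $b$. If $f$ has image in $I^\perp$, then $b(f,g)=0$ for $g\in\underline I$. Conversely, if $b(f,g)=0$ for all $g\in\underline I$, the image of $f$ is orthogonal to $I'$; it is orthogonal to $I''\subset V''$ because it lies in $V'$; so it lies in $I^\perp$. In particular $\underline I$ is isotropic. By semisimplicity $V\mapsto\underline V$ is exact, so $\underline{I^\perp/I}=\underline I^\perp/\underline I$ with the form induced by $b$, which has the same Witt class as $b$.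

(ii) Let $I=\bigoplus_{j<m}T_j$. Then $I^\perp\supset\bigoplus_{j\le m}T_j\supset I$, and $\dim I^\perp=\dim V-\dim I=\dim V-\sum_{j>m}\dim T_j$. So $I^\perp=\bigoplus_{j\le m}T_j$, and (i) applies.
\end{proof}

\subsection{Projective bundles and blow-ups}
For $X$ smooth projective connected of dimension $d$ put
\[
\mu(X)=\begin{cases}w\bigl(H^d(X),\int_X\cup\bigr)&d\text{ odd},\\ 0&d\text{ even},\end{cases}
\]
and extend $\mu$ additively over connected components. By Bittner's theorem \cite[Thm.~3.1]{Bittner}, $\mathcal M$ is the abelian group generated by the classes of smooth projective varieties subject only to $[\emptyset]=0$, additivity over components, and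
\[
[\tilde X]-[\mathcal E]=[X]-[Z],
\]
where $Z$ is a smooth closed subvariety of a smooth projective variety $X$, $\tilde X$ is the blow-up along $Z$ and $\mathcal E$ the exceptional divisor. So we have to check this one relation. The exceptional divisor is a projective bundle, which we treat first.

\begin{lemma}\label{lem:bundle}
Let $Z$ be smooth projective connected and $\pi\colon\mathcal E\to Z$ the projectivization of a vector bundle of rank $c\ge1$. Suppose $\dim\mathcal E$ is odd. Then $\mu(\mathcal E)=\mu(Z)$ if $c$ is odd and $\mu(\mathcal E)=0$ if $c$ is even.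
\end{lemma}

\begin{proof}
Let $n=\dim Z$, $e=n+c-1$, and $\xi=c_1(\mathcal O(1))$, which restricts to the hyperplane class on the fibers. By the Leray--Hirsch theorem,
\[
H^e(\mathcal E)=\bigoplus_{j=0}^{c-1}T_j,\qquad T_j=\xi^j\pi^*H^{e-2j}(Z)\cong H^{e-2j}(Z)(-j).
\]
The pairing of $\xi^j\pi^*\beta$ and $\xi^{j'}\pi^*\beta'$ is $\int_{\mathcal E}\xi^{j+j'}\pi^*(\beta\beta')$, and $\beta\beta'$ has degree $2(n+c-1-j-j')$. If $j+j'<c-1$ this degree exceeds $2n$ and the pairing is $0$. If $j+j'=c-1$ the pairing is $\int_Z\beta\beta'$, since $\xi^{c-1}$ has degree $1$ on a fiber. The degrees $e-2j$ and $e-2(c-1-j)$ add up to $2n$, so $\dim T_j=\dim T_{c-1-j}$ by Poincar\'e duality. Lemma~\ref{lem:isotropic}(ii) gives $\mu(\mathcal E)=0$ for $c$ even. For $c$ odd, $n$ is odd and the middle term is a twist of $(H^n(Z),\int_Z\cup)$.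
\end{proof}

\begin{lemma}\label{lem:blowup}
Let $X$ be smooth projective connected of dimension $d$ and $Z\subset X$ smooth connected of codimension $c\ge1$. Then $\mu(\tilde X)-\mu(\mathcal E)=\mu(X)-\mu(Z)$.
\end{lemma}

\begin{proof}
Let $\sigma\colon\tilde X\to X$, $\iota\colon\mathcal E\to\tilde X$ and $\pi\colon\mathcal E\to Z$ be the natural maps; $\mathcal E$ is the projectivized normal bundle of $Z$, of rank $c$.

Let $d$ be even. Then $\mu(\tilde X)=\mu(X)=0$ and $\dim\mathcal E$ is odd. If $c$ is odd, $\mu(\mathcal E)=\mu(Z)$ by Lemma~\ref{lem:bundle}. If $c$ is even, $\mu(\mathcal E)=0$ by that lemma and $\mu(Z)=0$ because $\dim Z$ is even.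

Let $d$ be odd. Then $\mu(\mathcal E)=0$ because $\dim\mathcal E$ is even. By \cite[Thm.~7.31]{Voisin},
\[
H^d(\tilde X)=\sigma^*H^d(X)\oplus T,\qquad T=\bigoplus_{j=1}^{c-1}T_j,\qquad T_j=\iota_*\bigl(\xi^{j-1}\pi^*H^{d-2j}(Z)\bigr)\cong H^{d-2j}(Z)(-j).
\]
The first summand is isometric to $H^d(X)$ since $\sigma$ has degree $1$. It is orthogonal to $T$: the pairing of $\sigma^*\alpha$ with $\iota_*(\xi^{j-1}\pi^*\beta)$ is $\int_{\mathcal E}\xi^{j-1}\pi^*(\alpha|_Z\,\beta)$, and $\alpha|_Z\,\beta$ has degree $2(d-j)>2\dim Z$. So the form on $T$ is nondegenerate and $\mu(\tilde X)=\mu(X)+w(T)$. The normal bundle of $\mathcal E$ is $\mathcal O(-1)$, so $\iota^*\iota_*y=-\xi y$, and the pairing of the elements of $T_j$, $T_{j'}$ given by $\beta,\beta'$ is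
\[
-\int_{\mathcal E}\xi^{j+j'-1}\pi^*(\beta\beta').
\]
As in Lemma~\ref{lem:bundle}, this is $0$ for $j+j'<c$ and $-\int_Z\beta\beta'$ for $j+j'=c$, and $\dim T_j=\dim T_{c-j}$. If $c$ is odd, Lemma~\ref{lem:isotropic}(ii) gives $w(T)=0$, and $\mu(Z)=0$ because $\dim Z$ is even. If $c$ is even it gives $w(T)=w(H^{d-c}(Z),-\int_Z\cup)=-\mu(Z)$.
\end{proof}

\begin{proposition}\label{prop:mu}
There is a group homomorphism $\mu\colon\mathcal M_{\mathrm{loc}}\to W(\mathbb Q)$ with $\mu([X])=\mu(X)$ for $X$ smooth projective and $\mu(g(\mathbb L)\alpha)=g(-1)\mu(\alpha)$ for all $g\in\mathbb Z[t]$, $\alpha\in\mathcal M_{\mathrm{loc}}$.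
\end{proposition}

\begin{proof}
A blow-up in a disconnected center is an iterated blow-up in the components, and a component of $X$ contained in $Z$ contributes $0$ to both sides of the relation. So Lemma~\ref{lem:blowup} and Bittner's theorem give $\mu\colon\mathcal M\to W(\mathbb Q)$. For $X$ smooth projective connected, $\mu(X\times\mathbb P^1)=0$: by parity if $\dim X$ is odd, by Lemma~\ref{lem:bundle} with $c=2$ if $\dim X$ is even. As $[X\times\mathbb P^1]=\mathbb L[X]+[X]$ and the $[X]$ generate $\mathcal M$, we get $\mu(\mathbb L\alpha)=-\mu(\alpha)$ on $\mathcal M$. Define $\mu(\alpha\mathbb L^{-i})=(-1)^i\mu(\alpha)$. This is well defined: if $\alpha\mathbb L^{-i}=\alpha'\mathbb L^{-i'}$, then $\mathbb L^{N+i'}\alpha=\mathbb L^{N+i}\alpha'$ in $\mathcal M$ for some $N$, so $(-1)^{i'}\mu(\alpha)=(-1)^i\mu(\alpha')$.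
\end{proof}

\subsection{The value on $a_E$}

\begin{proposition}\label{prop:value}
\begin{enumerate}
\item[(i)] If $C\subset E$ is a subgroup of order $n$, then $\mu([E/C])=\langle n\rangle$.
\item[(ii)] If $E_1$ is an elliptic curve not isogenous to $E$, then $\mu([E_1])=0$.
\item[(iii)] The element $\mu(a_E)\in W(\mathbb Q)$ has order exactly $2$. In particular $a_E\ne0$ in $\mathcal M_{\mathrm{loc}}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $\pi\colon E\to E/C$ and $f=(\pi^*)^{-1}\colon H_E\to H^1(E/C)$. Then $\underline{H^1(E/C)}=\mathbb Qf$, and $\int_{E/C}f(u)f(v)=\frac1n\int_Euv$ because $\pi$ has degree $n$. So $\mu([E/C])=\langle1/n\rangle=\langle n\rangle$.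

(ii) Here $\underline{H^1(E_1)}=\operatorname{Hom}(E_1,E)\otimes\mathbb Q=0$.

(iii) By (i), $\mu(a_E)=\langle1\rangle+\langle6\rangle-\langle2\rangle-\langle3\rangle$ is the class of $x^2-2y^2-3z^2+6w^2$. This form is anisotropic over $\mathbb Q$. Otherwise $x^2-2y^2=3(z^2-2w^2)$ for coprime integers $x,y,z,w$. Modulo $3$ we get $x^2+y^2\equiv0$, so $3\mid x$ and $3\mid y$. Then $9$ divides the left side, so $z^2+w^2\equiv z^2-2w^2\equiv0\pmod3$, and $3\mid z$, $3\mid w$, a contradiction. Hence $\mu(a_E)\neq0$. Finally $\mu(a_E)=(\langle1\rangle-\langle2\rangle)(\langle1\rangle-\langle3\rangle)$, and $2(\langle1\rangle-\langle2\rangle)=0$ because $(x+y)^2+(x-y)^2=2x^2+2y^2$.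
\end{proof}

\begin{remark}
The absence of complex multiplication enters through \eqref{eq:q}, and Theorem~\ref{thm:main} fails without it. Let $E=\mathbb C/\mathbb Z[\sqrt{-2}]$, $\alpha=\sqrt{-2}$, $\beta=1+\sqrt{-2}$. Multiplication by $\alpha$, $\beta$, $\alpha\beta$ has degree $2$, $3$, $6$. The kernel of $\alpha\beta$ is cyclic of order $6$; for a generator $\tau$ we have $\langle3\tau\rangle=\ker\alpha$ and $\langle2\tau\rangle=\ker\beta$. All four curves in $a_E$ are isomorphic to $E$, and $a_E=0$ in $\mathcal M$.
\end{remark}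

\section{Twisted tori and the Burnside ring}\label{sec:tori}

Let $k$ be any field of characteristic $0$ and $G$ a finite group.

\subsection{Quotients}
If $G$ acts on a quasi-projective variety $Y$, the quotient $Y/G$ exists and is a variety. We use three facts.
\begin{enumerate}
\item[(Q1)] If $Z\subset Y$ is closed and $G$-stable, then $Z/G$ is a closed subvariety of $Y/G$ with complement $(Y\setminus Z)/G$. This uses characteristic $0$: averaging over $G$ makes the functor of invariants exact.
\item[(Q2)] If $K\le G$ acts on $Y_0$, then $G\times^KY_0=(G\times Y_0)/K$ is a disjoint union of copies of $Y_0$ indexed by $G/K$, and $((G\times^KY_0)\times Y)/G\cong(Y_0\times Y)/K$ for every quasi-projective $Y$ with a $G$-action.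
\item[(Q3)] If $G$ acts freely on $Y$, meaning that geometric points have trivial stabilizers, then $Y\to Y/G$ is an \'etale $G$-torsor. For a linear action of $G$ on $\mathbb A^n$, \'etale descent makes $(Y\times\mathbb A^n)/G\to Y/G$ a vector bundle, Zariski locally trivial by Hilbert's Theorem~90. So $[(Y\times\mathbb A^n)/G]=\mathbb L^n[Y/G]$.
\end{enumerate}
For a finite $G$-set $S$, the group $G$ permutes the coordinates of $\mathbb G_m^S\subset\mathbb A^S$. Fact (Q3) computes the twisted form of $\mathbb A^S$, and the torus is what remains after removing the coordinate subspaces.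

\begin{example}\label{ex:C2}
Let $G$ have order $2$, act freely on $Y$, and exchange the coordinates of $\mathbb A^2$. Cut $\mathbb A^2$ into the origin, the two punctured axes, and $\mathbb G_m^2$. The origin contributes $Y/G$ to $(Y\times\mathbb A^2)/G$. The two punctured axes are exchanged and contribute $Y\times\mathbb G_m$. By (Q3),
\[
[(Y\times\mathbb G_m^2)/G]=(\mathbb L^2-1)[Y/G]-(\mathbb L-1)[Y].
\]
\end{example}

In general the answer is a combination of the classes $[Y/H]$, $H\le G$, with coefficients that are polynomials in $\mathbb L$ independent of $Y$. The Burnside ring is the device that keeps track of them.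

\subsection{Burnside ring and marks}
The \emph{Burnside ring} $B(G)$ is the Grothendieck ring of finite $G$-sets. As a group it is free on the classes $[G/H]$, for $H$ up to conjugacy. For $K\le G$ the \emph{mark} $\varphi_K\colon B(G)\to\mathbb Z$ sends $[X]$ to $|X^K|$. Burnside's theorem states that the marks are jointly injective, so that finite $G$-sets with the same marks are isomorphic; indeed $(G/H)^K\neq\emptyset$ if and only if $K$ is conjugate into $H$, so the matrix of marks is triangular with nonzero diagonal. We extend $\varphi_K$ coefficientwise to $B(G)[t]\to\mathbb Z[t]$; these maps remain jointly injective. For $H\le G$ and an $H$-set $X$, a point of $G\times^HX$ over the coset $gH$ is fixed by $K$ if and only if $g^{-1}Kg\subset H$ and the corresponding point of $X$ is fixed by $g^{-1}Kg$. So $\operatorname{Ind}_H^G\colon[X]\mapsto[G\times^HX]$ satisfies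
\begin{equation}\label{eq:ind}
\varphi_K(\operatorname{Ind}_H^G\gamma)=\sum_{gH:\ g^{-1}Kg\subset H}\varphi_{g^{-1}Kg}(\gamma)\qquad(\gamma\in B(H)[t]).
\end{equation}
If $G$ acts on a quasi-projective variety $Y$, let $\beta_Y^G\colon B(G)[t]\to\mathcal M_k$ be the additive map $[X]t^i\mapsto[(Y\times X)/G]\,\mathbb L^i$. By (Q2), $\beta^G_Y([G/H])=[Y/H]$, $\beta_Y^G\circ\operatorname{Ind}_K^G=\beta_Y^K$, and $\beta^G_{G\times^KY_0}=\beta^K_{Y_0}\circ\operatorname{Res}_K$. By (Q1), $\beta^G_Y=\beta^G_{Y\setminus Z}+\beta^G_Z$.

\subsection{The class of a twisted torus}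
Define $\theta_G(S)\in B(G)[t]$, for all finite groups $G$ and finite $G$-sets $S$, by induction on $|S|$:
\[
\theta_G(S)=t^{|S|}[G/G]-\sum_{[I]}\operatorname{Ind}_{G_I}^G\theta_{G_I}(I),
\]
where $[I]$ runs over the $G$-orbits of subsets $I\subsetneq S$ and $G_I$ is the stabilizer of $I$. The definition copies the stratification of $\mathbb A^S$.

\begin{lemma}\label{lem:B}
If $G$ acts freely on a quasi-projective variety $Y$, then $[(Y\times\mathbb G_m^S)/G]=\beta_Y^G(\theta_G(S))$.
\end{lemma}

\begin{proof}
For $I\subset S$ identify $\mathbb G_m^I$ with the set of points of $\mathbb A^S$ whose nonzero coordinates are exactly those in $I$. The points with at most $n$ nonzero coordinates form a closed $G$-stable subset $A_n$, and $A_n\setminus A_{n-1}$ is the disjoint union of the open and closed pieces $\mathbb G_m^I$, $|I|=n$. The pieces in one $G$-orbit form $G\times^{G_I}\mathbb G_m^I$. By (Q3), (Q1) and (Q2),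
\[
\mathbb L^{|S|}[Y/G]=\sum_{[I]\in2^S/G}[(Y\times\mathbb G_m^I)/G_I].
\]
Each $G_I$ acts freely on $Y$, so by induction on $|S|$ the term of $I\ne S$ is $\beta_Y^{G_I}(\theta_{G_I}(I))=\beta_Y^G(\operatorname{Ind}_{G_I}^G\theta_{G_I}(I))$. Solve for the term $I=S$.
\end{proof}

The recursion is unwieldy for large $S$, but the marks of $\theta_G(S)$ have a closed form. For $K\le G$ put $\Pi_K(S)=\prod_{O\in S/K}(t^{|O|}-1)$, the product over the $K$-orbits in $S$.

\begin{lemma}\label{lem:C}
For $K\le G$ we have $\varphi_K(\theta_G(S))=\Pi_K(S)$.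
\end{lemma}

\begin{proof}
Induct on $|S|$, for all $G$ at once. The cosets $gG_I$ correspond to the subsets $I'=gI$ in the orbit of $I$; the condition $g^{-1}Kg\subset G_I$ says that $I'$ is $K$-stable, and then $\Pi_{g^{-1}Kg}(I)=\Pi_K(I')$. By \eqref{eq:ind} and the induction hypothesis,
\[
\varphi_K(\theta_G(S))=t^{|S|}-\sum_{I'\subsetneq S\ K\text{-stable}}\Pi_K(I').
\]
A $K$-stable subset is a union of $K$-orbits, so $\sum_{I'\subseteq S\ K\text{-stable}}\Pi_K(I')=\prod_{O\in S/K}\bigl(1+(t^{|O|}-1)\bigr)=t^{|S|}$.
\end{proof}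

In Example~\ref{ex:C2}, $\theta_G(S)=(t^2-1)[G/G]-(t-1)[G/1]$ has marks $\varphi_G=t^2-1$ and $\varphi_1=(t^2-1)-2(t-1)=(t-1)^2$, as the lemma predicts.

The torus $\mathbb G_m^S$ with its $G$-action is $\mathbb Z[S]\otimes\mathbb G_m$. An isomorphism of $\mathbb Z[G]$-modules $\mathbb Z[S]\to\mathbb Z[S']$ with matrix $(u_{ji})$ gives the $G$-equivariant isomorphism $(x_i)_i\mapsto(\prod_ix_i^{u_{ji}})_j$ from $\mathbb G_m^S$ to $\mathbb G_m^{S'}$. With Lemma~\ref{lem:B}:
\begin{equation}\label{eq:principle}
\mathbb Z[S]\cong\mathbb Z[S']\text{ and }G\text{ acts freely on }Y\ \Longrightarrow\ \beta_Y^G\bigl(\theta_G(S)-\theta_G(S')\bigr)=0 .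
\end{equation}

\section{The model case: the Klein four-group}\label{sec:klein}

The relation \eqref{eq:principle} is simplest when $S$ and $S'$ have the same marks at all proper subgroups, for then $\theta_G(S)-\theta_G(S')$ and $[S]-[S']$ each have one nonzero mark and are proportional. The Klein four-group $\Gamma$ has such a pair. Let $H_1,H_2,H_3$ be its subgroups of order $2$, and
\[
S_0=\Gamma/1\sqcup2\,\Gamma/\Gamma,\qquad S_0'=\Gamma/H_1\sqcup\Gamma/H_2\sqcup\Gamma/H_3,\qquad\eta_\Gamma=[S_0]-[S_0'].
\]
The marks are
\begin{equation}\label{eq:kleinmarks}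
\varphi_1(\eta_\Gamma)=(4+2)-6=0,\qquad\varphi_{H_i}(\eta_\Gamma)=2-2=0,\qquad\varphi_\Gamma(\eta_\Gamma)=2 .
\end{equation}
If $A$ is a ring in which $2$ is invertible, permutation modules of $\Gamma$ split into characters. Let $\psi_i$ be the character with kernel $H_i$. Then $A[\Gamma]=A\oplus\psi_1\oplus\psi_2\oplus\psi_3$ and $A[\Gamma/H_i]=A\oplus\psi_i$, so
\begin{equation}\label{eq:kleinmod}
A[S_0]\cong A[S_0']\qquad\text{if }\tfrac12\in A .
\end{equation}

We let such groups act on elliptic curves by translations and \emph{reflections} $P\mapsto c-P$, $c\in E(k)$. Reflections make most quotients rational.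

\begin{lemma}\label{lem:P1}
Let $H$ be a finite group of automorphisms of the curve $E$ over $k$ that contains a reflection. Then $E/H\cong\mathbb P^1_k$.
\end{lemma}

\begin{proof}
The quotient is a normal, hence smooth, projective geometrically connected curve, and the image of the origin is a rational point. Regular differentials on $E/H$ pull back injectively to $H$-invariant differentials on $E$, and a reflection multiplies the invariant differential by $-1$. So $E/H$ has genus $0$.
\end{proof}

\begin{example}\label{ex:klein}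
Let $E$ be a complex elliptic curve with a point $P_0$ of order $2$, and let $\Gamma=\{1,s,z,sz\}$ act by $s(P)=-P$, $z(P)=P+P_0$. The reflections $s$ and $sz$ have four fixed points each, exchanged in pairs by $z$. Their union is $Z\cong2\,\Gamma/\langle s\rangle\sqcup2\,\Gamma/\langle sz\rangle$, and $\Gamma$ acts freely on $E^\circ=E\setminus Z$. By \eqref{eq:kleinmarks}, $S_0$ and $S_0'$ have isomorphic restrictions to proper subgroups, so $\beta_Z^\Gamma(\eta_\Gamma)=0$, and Lemma~\ref{lem:P1} gives
\[
\beta^\Gamma_{E^\circ}(\eta_\Gamma)=\beta^\Gamma_E(\eta_\Gamma)=[E]+2[\mathbb P^1]-[E/\langle P_0\rangle]-2[\mathbb P^1].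
\]
By Lemma~\ref{lem:C} the only nonzero mark of $\theta_\Gamma(S_0)-\theta_\Gamma(S_0')$ is at $\Gamma$, where it is
\[
(t^4-1)(t-1)^2-(t^2-1)^3=(t^2-1)(t-1)^2\bigl((t^2+1)-(t+1)^2\bigr)=-2t(t^2-1)(t-1)^2 .
\]
So $\theta_\Gamma(S_0)-\theta_\Gamma(S_0')=-t(t^2-1)(t-1)^2\eta_\Gamma$, and Lemma~\ref{lem:B} yields
\[
[(E^\circ\times\mathbb G_m^{S_0})/\Gamma]-[(E^\circ\times\mathbb G_m^{S_0'})/\Gamma]=-\mathbb L(\mathbb L^2-1)(\mathbb L-1)^2\bigl([E]-[E/\langle P_0\rangle]\bigr).
\]
If the lattices $\mathbb Z[S_0]$ and $\mathbb Z[S_0']$ were isomorphic, the left side would vanish, and $[E]-[E/\langle P_0\rangle]$ would lie in $\bigcap_mF^m$ by Lemma~\ref{lem:torsion}.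
\end{example}

The lattices are not isomorphic, even after adding a common $\mathbb Z[R]$. For a $\mathbb Z[G]$-module $M$ let $\hat H^0(G,M)=M^G/\bigl(\sum_{g}g\bigr)M$. This is additive in $M$, and $\hat H^0(G,\mathbb Z[G/H])=\mathbb Z/|H|$, because the norm of a coset is $|H|$ times the sum of all cosets. For $S_0$ the group has order $4\cdot4=16$, for $S_0'$ order $2\cdot2\cdot2=8$. The Klein relation thus has a defect at the prime $2$. The remedy is a group in which the Klein four-group occurs twice, as a subgroup and as a quotient, so that the two defects cancel while a nonzero mark survives.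

\section{Two permutation lattices of the dihedral group of order 12}\label{sec:lattices}

Let $U=\langle r,s\mid r^6=s^2=1,\ srs=r^{-1}\rangle$, and let $z=r^3$, which is central. Put
\[
C_3=\langle r^2\rangle,\quad C_6=\langle r\rangle,\quad D=\langle r^2,s\rangle\cong S_3,\quad D'=\langle r^2,sz\rangle,\quad V_4=\langle s,z\rangle .
\]
Then $U=D\times\langle z\rangle$. The subgroup $V_4$ and the quotient $U/C_3$ are Klein four-groups, and the subgroups of order $2$ of $U/C_3$ have preimages $C_6,D,D'$. Inducing $\eta_{V_4}$ and inflating $\eta_{U/C_3}$ gives two elements of $B(U)$: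
\begin{align*}
\eta_{\mathrm{ind}}&=[U/1]+2[U/V_4]-[U/\langle z\rangle]-[U/\langle s\rangle]-[U/\langle sz\rangle],\\
\eta_{\mathrm{inf}}&=[U/C_3]+2[U/U]-[U/C_6]-[U/D]-[U/D'].
\end{align*}
Let $\eta=\eta_{\mathrm{inf}}-\eta_{\mathrm{ind}}=[S]-[S']$, where $S$ and $S'$ are the $U$-sets with $24$ elements
\begin{align*}
S&=2\,U/U\sqcup U/C_3\sqcup U/\langle z\rangle\sqcup U/\langle s\rangle\sqcup U/\langle sz\rangle,\\
S'&=U/1\sqcup U/C_6\sqcup U/D\sqcup U/D'\sqcup2\,U/V_4 .
\end{align*}
The obstruction of Section~\ref{sec:klein} has disappeared: $\hat H^0(U,-)$ has order $12^2\cdot3\cdot2^3=3456$ on $\mathbb Z[S]$ and $6^3\cdot4^2=3456$ on $\mathbb Z[S']$.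

\begin{lemma}\label{lem:marks}
We have $\varphi_U(\eta)=2$ and $\varphi_K(\eta)=0$ for $K\neq U$. Hence $\operatorname{Res}_KS\cong\operatorname{Res}_KS'$ for every proper subgroup $K$ of $U$.
\end{lemma}

\begin{proof}
For inflated sets, $\varphi_K(\eta_{\mathrm{inf}})=\varphi_{KC_3/C_3}(\eta_{U/C_3})$. By \eqref{eq:kleinmarks} this is $2$ if $KC_3=U$, that is, if $4$ divides $|K|$, and $0$ otherwise. The subgroups with $4\mid|K|$ are $U$ and the Sylow $2$-subgroups, which are the conjugates of $V_4$. By \eqref{eq:ind} and \eqref{eq:kleinmarks}, $\varphi_K(\eta_{\mathrm{ind}})$ is twice the number of cosets $gV_4$ with $g^{-1}Kg=V_4$. This number is $0$ unless $K$ is conjugate to $V_4$, and then it is $[N_U(V_4):V_4]=1$, since $V_4$ has index $3$ and is not normal ($rsr^{-1}=sr^{4}\notin V_4$). Subtracting gives the marks of $\eta$, and the last claim is Burnside's theorem for $K$.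
\end{proof}

\begin{proposition}\label{prop:A}
There is a finite $U$-set $R$, a disjoint union of copies of $U/U$, $U/C_6$, $U/D$, $U/D'$, $U/V_4$, $U/\langle s\rangle$, with $\mathbb Z[S\sqcup R]\cong\mathbb Z[S'\sqcup R]$ as $\mathbb Z[U]$-modules.
\end{proposition}

The proof goes from local to global. We construct isomorphisms over $\mathbb Z_{(3)}$ and $\mathbb Z_{(2)}$, the localizations at the primes dividing $|U|$. They combine to an embedding $\mathbb Z[S]\to\mathbb Z[S']$ of index prime to $6$. The finite cokernel is then absorbed, one simple factor at a time, by adding permutation lattices to both sides. Adding $R$ is harmless for us: it only multiplies the final relation by a product of factors $t^n-1$.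

\begin{proof}
\emph{Step 1: $A[S]\cong A[S']$ for $A=\mathbb Z_{(3)}$.} Inducing \eqref{eq:kleinmod} from $V_4$ and inflating it from $U/C_3$ gives
\begin{align*}
A[U]\oplus A[U/V_4]^2&\cong A[U/\langle z\rangle]\oplus A[U/\langle s\rangle]\oplus A[U/\langle sz\rangle],\\
A[U/C_3]\oplus A^2&\cong A[U/C_6]\oplus A[U/D]\oplus A[U/D'].
\end{align*}
The right side of the first line plus the left side of the second is $A[S]$; the other two sides add up to $A[S']$.

\emph{Step 2: $A[S]\cong A[S']$ for $A=\mathbb Z_{(2)}$.} Here each Klein relation fails, and we must see the defects cancel. As $3$ is invertible and $C_3$ is normal, $e_0=\frac13(1+r^2+r^4)$ is a central idempotent of $A[U]$. Put $e=1-e_0$. We compare the $e_0$-parts and the $e$-parts.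

For a $U$-set $X$, the module $e_0A[X]=A[X]^{C_3}$ has the sums over $C_3$-orbits as a basis, so $e_0A[X]\cong A[C_3\backslash X]$. Since $C_3\backslash U/H=U/C_3H$ and $C_3V_4=U$, both $C_3\backslash S$ and $C_3\backslash S'$ equal $2\,U/U\sqcup U/C_3\sqcup U/C_6\sqcup U/D\sqcup U/D'$. So $e_0A[S]\cong e_0A[S']$.

For the $e$-part we first identify the ring $eA[U]$. Let $L\subset A[D/\langle s\rangle]=A^3$ be the lattice of vectors with coordinate sum $0$. It has no $C_3$-invariants, so the action gives a ring map $eA[D]\to\operatorname{End}_A(L)=M_2(A)$. The group $D$ permutes the three nonzero vectors of $L/2L$ faithfully, so $D\cong GL_2(\mathbb F_2)$. The invertible matrices $1$, $1+E_{12}$, $1+E_{21}$, $E_{11}+E_{12}+E_{21}$ span $M_2(\mathbb F_2)$, so the map is surjective by Nakayama's lemma. Both sides are free of rank $4$ over $A$ (the rank of $eA[D]$ is $6-2$), so it is an isomorphism. With $\Lambda=A[\langle z\rangle]$ we get $eA[U]\cong M_2(\Lambda)$. Let $\varepsilon\in eA[D]$ correspond to $E_{11}$. A module $N$ over $M_2(\Lambda)$ is isomorphic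 to $\Lambda^2\otimes_\Lambda\varepsilon N$. So $N$ is determined by the $\Lambda$-module $\varepsilon N$, and $\operatorname{rk}_A\varepsilon N=\frac12\operatorname{rk}_AN$. The ring $\Lambda$ is local, since $\Lambda/2\Lambda=\mathbb F_2[z]/(z-1)^2$.

Let $X=U/H$. The $\Lambda$-module $\varepsilon A[X]$ is a direct summand of $A[X]$, of rank $\frac12(|U/H|-|U/C_3H|)$ over $A$. As $z$ is central, it acts trivially on $X$ if $z\in H$ and freely otherwise. In the first case $\varepsilon A[X]$ is a free $A$-module with trivial action of $z$. In the second case $A[X]$ is free over $\Lambda$, so $\varepsilon A[X]$ is projective, hence free, over the local ring $\Lambda$. The rank is $0$ if $C_3\subset H$, and the other orbits give: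
\begin{center}
\begin{tabular}{c|ccc|cc}
$H$&$\langle z\rangle$&$\langle s\rangle$&$\langle sz\rangle$&$1$&$V_4$\\ \hline
$|U/H|-|U/C_3H|$&$6-2$&$6-2$&$6-2$&$12-4$&$3-1$\\
action of $z$&trivial&free&free&free&trivial\\
$\varepsilon A[U/H]$&$A^2$&$\Lambda$&$\Lambda$&$\Lambda^2$&$A$
\end{tabular}
\end{center}
Hence $\varepsilon A[S]\cong A^2\oplus\Lambda^2\cong\varepsilon A[S']$, the orbit $U/V_4$ occurring twice in $S'$. So $eA[S]\cong eA[S']$.

\emph{Step 3: a map of index prime to $6$.} Let $M=\mathbb Z[S]$, $M'=\mathbb Z[S']$. For $\ell=2,3$, multiply the isomorphism over $\mathbb Z_{(\ell)}$ by an integer prime to $\ell$ to obtain $u_\ell\in\operatorname{Hom}_U(M,M')$ with $\ell\nmid\det u_\ell$. Then $u=3u_2+2u_3$ is congruent to $u_2$ modulo $2$ and to $-u_3$ modulo $3$, so $\det u$ is prime to $6$. Thus $u$ is injective with finite cokernel of order prime to $6$. A composition series of the cokernel gives $U$-stable lattices $u(M)=M_0\subset M_1\subset\dots\subset M_n=M'$ in which each $\Sigma_i=M_i/M_{i-1}$ is a simple $\mathbb F_p[U]$-module for a prime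 $p\ge5$ depending on $i$.

\emph{Step 4: every simple $\mathbb F_p[U]$-module $\Sigma$, $p\ge5$, is the cokernel of an injective endomorphism $v$ of $\mathbb Z[R_\Sigma]$, with $R_\Sigma$ one of the six orbits in the statement.} Let $\rho$ be the submodule of $\mathbb F_p[U/V_4]=\mathbb F_p^3$ of vectors with coordinate sum $0$; as $p\neq3$, $\rho\cong\mathbb F_p^3/\mathbb F_p(1,1,1)$. Let $\chi$ be the character with kernel $D$, so $\chi(z)=-1$. The module $\rho$ is absolutely simple: over $\overline{\mathbb F}_p$ the element $r^2$ has two distinct eigenvalues on it, the primitive cube roots of unity, and $s$ exchanges the eigenlines. The four $\pm1$-valued characters of $U/C_3$, $\rho$ and $\rho\otimes\chi$ are absolutely simple and pairwise non-isomorphic ($z$ acts by $1$ on $\rho$ and by $-1$ on $\rho\otimes\chi$). Since $\mathbb F_p[U]$ is semisimple and $4\cdot1+2\cdot4=12$, these are all simple modules. Let $J$ be the $3\times3$ matrix with all entries $1$; it commutes with permutations and has eigenvalues $0,0,3$.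
\begin{itemize}
\item $\Sigma$ trivial: $R_\Sigma=U/U$, $v=p$.
\item $\Sigma$ a character with kernel $N\in\{C_6,D,D'\}$: $R_\Sigma=U/N$, so $\mathbb Z[R_\Sigma]=\mathbb Z[g]/(g^2-1)$, and $v$ is multiplication by $\frac{1+p}2+\frac{1-p}2g$. Its eigenvalues are $1$ (for $g=1$) and $p$ (for $g=-1$), so the cokernel has order $p$. On it $g$ acts by $\pm1$, and not by $1$ because $\mathbb Z[g]/(g-1,v)=0$.
\item $\Sigma=\rho$: $R_\Sigma=U/V_4$, $v=p+\beta J$ with $p+3\beta=\delta\in\{\pm1\}$. The eigenvalues are $p,p,\delta$, so $\operatorname{coker}v$ has order $p^2$. Modulo $p$, $v\equiv\beta J$ with $p\nmid\beta$, so $\operatorname{coker}v$ surjects onto $\mathbb F_p^3/\mathbb F_p(1,1,1)\cong\rho$, also of order $p^2$. Hence $\operatorname{coker}v\cong\rho$.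
\item $\Sigma=\rho\otimes\chi$: $R_\Sigma=U/\langle s\rangle=(D/\langle s\rangle)\times\langle z\rangle$, so $\mathbb Z[R_\Sigma]=\mathbb Z^3\otimes\mathbb Z[\langle z\rangle]$. Choose $\delta\in\{\pm1\}$ with $\delta\equiv p\pmod6$, put $\beta=(\delta-p)/6$ and $v=\frac{1+p}2+\beta J+\bigl(\frac{1-p}2-\beta J\bigr)z$. On the eigenspace $z=1$ it is the identity; on $z=-1$ it is $p+2\beta J$, with eigenvalues $p,p,\delta$. So $\operatorname{coker}v$ has order $p^2$. Modulo $p$, $\mathbb F_p[R_\Sigma]=\mathbb F_p^3\oplus(\mathbb F_p^3\otimes\chi)$ and $v\equiv1\oplus2\beta J$ with $p\nmid2\beta$, whose cokernel is $\rho\otimes\chi$. Hence $\operatorname{coker}v\cong\rho\otimes\chi$.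
\end{itemize}

\emph{Step 5: a Schanuel argument.} Fix $i$, let $X=\mathbb Z[R_{\Sigma_i}]$, and let $Y=M_i\times_{\Sigma_i}X$ be the fiber product of $M_i\to\Sigma_i$ and $X\to\operatorname{coker}v\cong\Sigma_i$. The projections $Y\to M_i$ and $Y\to X$ are surjective with kernels $v(X)\cong X$ and $M_{i-1}$. Both split over $\mathbb Z[U]$. For $\mathrm{pr}\colon Y\to M_i$, choose an additive section $\lambda$, which exists because $M_i$ is free over $\mathbb Z$. Then $\lambda_1=\sum_{g\in U}g\lambda g^{-1}$ is $U$-equivariant with $\mathrm{pr}\circ\lambda_1=12$. Since $p\Sigma_i=0$, the map $\lambda_2(m)=(pm,0)$ takes values in $Y$; it is $U$-equivariant with $\mathrm{pr}\circ\lambda_2=p$. If $12a+pb=1$, then $a\lambda_1+b\lambda_2$ is an equivariant section. For $Y\to X$ use the average of an additive section and $x\mapsto(0,px)$. Hence $M_i\oplus X\cong Y\cong M_{i-1}\oplus X$. With $R=\bigsqcup_iR_{\Sigma_i}$ we get $M_i\oplus\mathbb Z[R]\cong M_{i-1}\oplus\mathbb Z[R]$ for every $i$, and so $M'\oplus\mathbb Z[R]\cong M\oplus\mathbb Z[R]$.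
\end{proof}

\section{The relation, and the proof of Theorem~\ref{thm:main}}\label{sec:relation}

Fix $R$ as in Proposition~\ref{prop:A} and put
\[
Q=\Pi_U(R)\cdot\Phi_1^8\,\Phi_2^4\,\Phi_3^3\,\Phi_4\,\Phi_6 .
\]
The orbits of $R$ have $1,2,3$ or $6$ elements, so $Q$ is monic and a product of polynomials among $\Phi_1,\Phi_2,\Phi_3,\Phi_4,\Phi_6$.

\begin{proposition}\label{prop:relation}
Let $E$ be an elliptic curve over $k$ with a $k$-rational point $\tau$ of order $6$. Then $\mathbb L\,Q(\mathbb L)\,a_E=0$ in $\mathcal M_k$.
\end{proposition}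

\begin{proof}
Let $U$ act on $E$ by $r(P)=P+\tau$ and $s(P)=-P$. The elements $r^i$ are translations and the elements $sr^i\colon P\mapsto-P-i\tau$ are reflections.

\emph{The free locus.} Nontrivial translations have no fixed points, and two distinct reflections have no common fixed point, because their product is a nontrivial translation. The fixed locus $E^{sr^i}$ is the fiber of multiplication by $2$ over $-i\tau$. Let $Z=\bigsqcup_iE^{sr^i}$ and $E^\circ=E\setminus Z$; then $U$ acts freely on $E^\circ$. The six reflections form the conjugacy classes of $s$ and $sz$, each with centralizer $V_4$, and $gE^{h}=E^{ghg^{-1}}$. So $Z\cong(U\times^{V_4}E^s)\sqcup(U\times^{V_4}E^{sz})$.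

\emph{The image of $\eta$.} We have $\beta_Z^U=(\beta^{V_4}_{E^s}+\beta^{V_4}_{E^{sz}})\circ\operatorname{Res}_{V_4}$, and $\operatorname{Res}_{V_4}\eta=0$ by Lemma~\ref{lem:marks}. So $\beta_Z^U(\eta)=0$ and $\beta^U_{E^\circ}(\eta)=\beta^U_E(\eta)$. The subgroups $U,\langle s\rangle,\langle sz\rangle,D,D',V_4$ contain reflections, so their quotients are $\mathbb P^1$ by Lemma~\ref{lem:P1}; their coefficients in $\eta$ add up to $2+1+1-1-1-2=0$. The subgroups $C_3,\langle z\rangle,1,C_6$ act as translations by $\langle2\tau\rangle,\langle3\tau\rangle,0,\langle\tau\rangle$. Therefore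
\begin{equation}\label{eq:eta}
\beta^U_{E^\circ}(\eta)=[E/\langle2\tau\rangle]+[E/\langle3\tau\rangle]-[E]-[E/\langle\tau\rangle]=-a_E .
\end{equation}

\emph{The difference of the tori.} Let $\vartheta=\theta_U(S\sqcup R)-\theta_U(S'\sqcup R)$. By Proposition~\ref{prop:A} and \eqref{eq:principle}, $\beta^U_{E^\circ}(\vartheta)=0$. By Lemma~\ref{lem:C}, $\varphi_K(\vartheta)=\Pi_K(R)(\Pi_K(S)-\Pi_K(S'))$, which vanishes for $K\ne U$ by Lemma~\ref{lem:marks}. The $U$-orbits have sizes $1,1,4,6,6,6$ in $S$ and $12,2,2,2,3,3$ in $S'$, so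
\begin{align*}
\Pi_U(S)&=(t-1)^2(t^4-1)(t^6-1)^3=\Phi_1^6\Phi_2^4\Phi_3^3\Phi_4\Phi_6\cdot\Phi_6^2,\\
\Pi_U(S')&=(t^{12}-1)(t^2-1)^3(t^3-1)^2=\Phi_1^6\Phi_2^4\Phi_3^3\Phi_4\Phi_6\cdot\Phi_{12}.
\end{align*}
Moreover
\[
\Phi_6^2-\Phi_{12}=(t^4-2t^3+3t^2-2t+1)-(t^4-t^2+1)=-2t(t-1)^2 .
\]
Hence $\varphi_U(\vartheta)=-2tQ(t)$. The factor $2$ matches $\varphi_U(\eta)=2$: the elements $\vartheta$ and $-tQ(t)\eta$ of $B(U)[t]$ have the same marks, so they are equal. Applying $\beta^U_{E^\circ}$ and using \eqref{eq:eta} gives $0=\mathbb L\,Q(\mathbb L)\,a_E$.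
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:value}(iii), $a_E\neq0$ in $\mathcal M_{\mathrm{loc}}$. By Proposition~\ref{prop:relation} and Lemma~\ref{lem:torsion}, applied to the monic polynomial $tQ(t)$, we have $a_E\in\bigcap_mF^m$.
\end{proof}

\begin{remark}
Applying $\mu$ to the relation gives $-Q(-1)\mu(a_E)=0$. This is compatible with $\mu(a_E)\ne0$ because $\Phi_2=t+1$ divides $Q$. In terms of Example~\ref{ex:klein}, $a_E$ is the difference of the classes $[E_1]-[E_1/\langle P_0\rangle]$ for $E_1=E$ and $E_1=E/\langle2\tau\rangle$, with $P_0$ the image of $3\tau$; these come from $\eta_{\mathrm{ind}}$ and $\eta_{\mathrm{inf}}$.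
\end{remark}

\section{Proof of Theorem~\ref{thm:more}}\label{sec:more}

The measure $\mu$ lives over $\mathbb C$. The next lemma carries nonvanishing to other fields. For fields $k_0\subset k$ of characteristic $0$, base change preserves reducedness and defines a ring homomorphism $\mathcal M_{k_0}\to\mathcal M_k$, $\alpha\mapsto\alpha_k$, which sends $\mathbb L$ to $\mathbb L$.

\begin{lemma}\label{lem:spread}
Let $\alpha\in\mathcal M_{\mathbb Q}$ with $\alpha_{\mathbb C}\ne0$ in $\mathcal M_{\mathrm{loc}}$. Then $\alpha_k\neq0$ in $\mathcal M_{k,\mathrm{loc}}$ for every field $k$ of characteristic $0$.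
\end{lemma}

\begin{proof}
Write $\alpha=\sum_in_i[X_i]$ and suppose $\mathbb L^N\alpha_k=0$ in $\mathcal M_k$. Then, in the free abelian group on isomorphism classes of $k$-varieties, $\sum_in_i(\mathbb A^N\times X_i)_k$ is a finite combination of elements $Y_j-(Y_j\setminus F_j)-F_j$. The pairs $F_j\subset Y_j$, and one isomorphism between each two of the finitely many varieties involved that are isomorphic over $k$, are defined over a finitely generated subfield $k_0\subset k$. The same identity then holds over $k_0$, so $\mathbb L^N\alpha_{k_0}=0$ in $\mathcal M_{k_0}$. Embed $k_0$ in $\mathbb C$ and base change: $\mathbb L^N\alpha_{\mathbb C}=0$, a contradiction.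
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(1) The relation is Proposition~\ref{prop:relation}. Since $\Phi_n$ divides $t^n-1$, the element $\mathbb L\,Q(\mathbb L)$ is a unit in $\mathcal M_{k,\mathrm{loc}}[(\mathbb L^n-1)^{-1},\,n\ge1]$, so $a_E$ maps to $0$ there. In $\hat{\mathcal M}_k$ the element $\mathbb L^n-1=\mathbb L^n(1-\mathbb L^{-n})$ has the inverse $\mathbb L^{-n}\sum_{i\ge0}\mathbb L^{-ni}$, so $\mathcal M_{k,\mathrm{loc}}\to\hat{\mathcal M}_k$ factors through this localization.

(2) Let $E\colon Y^2=h(x)$, $h=x^3-2x^2+1$, over $\mathbb Q$, and $\tau=(0,-1)$. Since $h(x)-(-1)^2=x^2(x-2)$, the line $Y=-1$ is tangent at $\tau$ and meets $E$ again at $(2,-1)$, so $2\tau=(2,1)$. Since $h(x)-(2x-3)^2=(x-2)^3$, the line $Y=2x-3$ meets $E$ three times at $(2,1)$, so $6\tau=0$. We have $2\tau\neq0$, and $3\tau\ne0$ because $2\tau$ and $-\tau$ have different $x$-coordinates. So $\tau$ has order $6$. For $Y^2=x^3+a_2x^2+a_6$ the standard formulas read $c_4=16a_2^2$ and $\Delta=16(-4a_2^3a_6-27a_6^2)$. Here $c_4=64$, $\Delta=16(32-27)=80$,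 and $j=c_4^3/\Delta=16384/5$. The $j$-invariant of a curve with complex multiplication is an algebraic integer, so $E_{\mathbb C}$ has no complex multiplication. Quotients by the subgroups of $\langle\tau\rangle$ commute with base change, so $(a_E)_k=a_{E_k}$. By Proposition~\ref{prop:value}(iii) and Lemma~\ref{lem:spread}, $a_{E_k}\neq0$ in $\mathcal M_{k,\mathrm{loc}}$, and by (1) it maps to $0$ in $\hat{\mathcal M}_k$.

(3) Keep $E$ from (2). The idea is to remove from $Q$ the factors whose value at $-1$ is odd, since they do not kill an element of order $2$. Write $Q=\Phi_1^\alpha\Phi_2^\beta\Phi_4^\gamma\Phi_3^i\Phi_6^j$ and $c=\Phi_3(\mathbb L)^i\Phi_6(\mathbb L)^ja_E\in\mathcal M_{\mathbb Q}$. As $\Phi_3(-1)=1$ and $\Phi_6(-1)=3$, Propositions~\ref{prop:mu} and~\ref{prop:value}(iii) give $\mu(c_{\mathbb C})=3^j\mu(a_{E_{\mathbb C}})=\mu(a_{E_{\mathbb C}})\neq0$. By Lemma~\ref{lem:spread}, $c_k\neq0$ in $\mathcal M_{k,\mathrm{loc}}$. Since $\Phi_1\Phi_2\Phi_4=t^4-1$, the polynomial $Q$ divides $(t^4-1)^n\Phi_3^i\Phi_6^j$ for $n=\max(\alpha,\beta,\gamma)$,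 so $(\mathbb L^4-1)^nc_k=0$ in $\mathcal M_{k,\mathrm{loc}}$. If $m\ge1$ is minimal with $(\mathbb L^4-1)^mc_k=0$, then $(\mathbb L^4-1)^{m-1}c_k$ is nonzero and is killed by $\mathbb L^4-1$.

(4) There are continuum many isomorphism classes of complex elliptic curves. Each isogeny class is countable, because a curve has countably many finite subgroups, and countably many curves have complex multiplication, because their $j$-invariants are algebraic. So there is a family $(E_i)$ of continuum many pairwise non-isogenous curves without complex multiplication. Choose a point $\tau_i\in E_i$ of order $6$, and let $\mu_i$ be the measure of Proposition~\ref{prop:mu} built from $E_i$. For $j\ne i$ the four curves in $a_{E_j}$ are not isogenous to $E_i$, so $\mu_i(a_{E_j})=0$ by Proposition~\ref{prop:value}(ii), while $\mu_i(a_{E_i})$ has order $2$. All $a_{E_i}$ lie in the kernel by Theorem~\ref{thm:main}, and $(\mu_i)_i\colon\mathcal M_{\mathrm{loc}}\to\prod_iW(\mathbb Q)$ maps the subgroup they generate onto $\bigoplus_i\mathbb Z\,\mu_i(a_{E_i})\cong\bigoplus_i\mathbb Z/2$,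 which is uncountable.
\end{proof}

\begin{thebibliography}{9}

\bibitem{QE}
\emph{Arithmetic and Geometric Applications of Quantifier Elimination for Valued Fields},
\texttt{http://uat-library.msri.org/books/Book39/files/denef.pdf}.

\bibitem{Bittner}
Bittner, \emph{Compositio Math.} \textbf{140} (2004).

\bibitem{Voisin}
Voisin, \emph{Hodge Theory and Complex Algebraic Geometry I}.

\end{thebibliography}
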